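\title{Existence of an extremal function for the Chang--Marshall inequality}

\begin{abstract}
Let $\mathfrak B$ be the set of holomorphic functions $f$ on the unit disk with $f(0)=0$ and Dirichlet integral at most $\pi$. The Chang--Marshall inequality states that $\Lambda(f)=\frac1{2\pi}\int_0^{2\pi}\exp|f(e^{i\theta})|^2\,d\theta$ is bounded on $\mathfrak B$. We prove that the supremum is attained, and that every maximizing sequence has a subsequence converging in norm. The key is a sharp bound for concentrating sequences: if $f_n\in\mathfrak B$ tends weakly to $0$, then $\limsup\Lambda(f_n)\le2$, whereas $\Lambda(z)=e>2$. The same bound gives an existence criterion, with a sharp threshold, for the functionals obtained by replacing $e^{t^2}$ with a continuous function $\phi(t)=O(e^{t^2})$.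
\end{abstract}

\section{Introduction}

Let $\mathbb D$ be the open unit disk, $\mathbb T$ the unit circle, and $m=d\theta/2\pi$ the normalized Lebesgue measure on $\mathbb T$. Let $\mathfrak B$ be the set of holomorphic functions $f$ on $\mathbb D$ with
\[
f(0)=0,\qquad \iint_{\mathbb D}|f'(x+iy)|^2\,dx\,dy\le\pi ,
\]
where $dx\,dy$ is Lebesgue area measure. Since $|f'|^2$ is the Jacobian of $f$, the integral is the area of $f(\mathbb D)$ counted with multiplicity, so $f\in\mathfrak B$ covers no more area than the disk itself. Functions in $\mathfrak B$ have radial limits almost everywhere on $\mathbb T$, which we denote again by $f$. For a Borel function $\phi$ on $[0,\infty)$ put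
\[
\Lambda_\phi(f)=\int_{\mathbb T}\phi(|f|)\,dm,\qquad f\in\mathfrak B .
\]
An \emph{extremal} of $\Lambda_\phi$ is a function $f\in\mathfrak B$ with $\Lambda_\phi(f)\ge\sup_{g\in\mathfrak B}\Lambda_\phi(g)$. We write $\Lambda$ for $\Lambda_\phi$ with $\phi(t)=e^{t^2}$. The Chang--Marshall inequality states that $\sup_{\mathfrak B}\Lambda<\infty$. The question, which we take from \cite{sym}, is whether $\Lambda$ has an extremal on $\mathfrak B$. We show that it does.

For $f=\sum_{k\ge1}a_kz^k$ and $g=\sum_{k\ge1}b_kz^k$ put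
\[
\langle f,g\rangle=\sum_{k\ge1}ka_k\overline{b_k},\qquad
\|f\|^2=\sum_{k\ge1}k|a_k|^2=\frac1\pi\iint_{\mathbb D}|f'|^2\,dx\,dy .
\]
Thus $\mathfrak B$ is the closed unit ball of the Hilbert space $\mathcal D_0=\{f:f(0)=0,\ \|f\|<\infty\}$, and weak convergence always refers to $\mathcal D_0$. For $w\in\mathbb D$ the function
\[
k_w(z)=\log\frac1{1-\bar wz}=\sum_{k\ge1}\frac{\bar w^k}kz^k
\]
is the reproducing kernel at $w$: we have $\langle f,k_w\rangle=\sum a_kw^k=f(w)$ and $\|k_w\|^2=k_w(w)=\log\frac1{1-|w|^2}$.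

The kernel explains the weight $e^{t^2}$. By the Cauchy--Schwarz inequality, $|f(w)|^2\le\log\frac1{1-|w|^2}$ for $f\in\mathfrak B$, with equality for $f=k_w/\|k_w\|$. If the value of $f$ at distance $\varepsilon$ from $\mathbb T$ is typical of its boundary values on an arc of length $\varepsilon$, one expects that $|f|$ can reach the height $t$ on an arc of length about $e^{-t^2}$, and on no longer arc. Such an arc contributes about $e^{(\alpha-1)t^2}$ to $\Lambda_{e^{\alpha t^2}}(f)$. For large $t$ this is negligible if $\alpha<1$ and unbounded if $\alpha>1$; if $\alpha=1$ it is of order one at every height.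

This is also why existence is in doubt. A maximizing sequence $(f_n)$ has a weakly convergent subsequence, but Fatou's lemma gives $\Lambda(f)\le\liminf\Lambda(f_n)$ for the limit $f$, which is the wrong direction for a maximum. For $\phi(t)=t^2$ nothing is lost: $\Lambda_\phi(f)=\sum|a_k|^2\le\|f\|^2\le1$, and $f(z)=z$ is an extremal. For $e^{t^2}$, compare two weakly null families of unit vectors. The monomials $z^k/\sqrt k$ have $\Lambda=e^{1/k}\to1=\Lambda(0)$. The normalized kernels $k_r/\|k_r\|$ have $\Lambda\to2$ as $r\to1$ (Proposition~\ref{prop:model}): a unit of mass escapes to ever higher levels on ever shorter arcs. An extremal could fail to exist if escaping in this way were the best strategy. One therefore has to find the largest value that weakly null sequences can reach and compare it with a competitor; the simplest one, $f(z)=z$, has $\Lambda(z)=e$. The kernels suggest that the value is $2$, and this is correct.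

\begin{theorem}\label{thm:exist}
$\Lambda$ has an extremal on $\mathfrak B$. Every extremal $f$ satisfies $\|f\|=1$, and every maximizing sequence has a subsequence converging in norm to an extremal.
\end{theorem}

\begin{theorem}\label{thm:level}
If $f_n\in\mathfrak B$ and $f_n\to0$ weakly, then $\limsup\Lambda(f_n)\le2$. The constant $2$ is sharp.
\end{theorem}

The constant is $1+1$: one unit is $\Lambda(0)$, contributed by the part of the circle where $f_n$ is small, and one unit is the escaping mass. For a general weight the two terms become $\phi(0)$ and the limit of $\phi(t)e^{-t^2}$.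

\begin{theorem}\label{thm:general}
\begin{enumerate}
\item[(a)] Let $\phi$ be continuous on $[0,\infty)$ with $|\phi(t)|\le Be^{t^2}$, and let $c=\max\bigl(0,\limsup_{t\to\infty}\phi(t)e^{-t^2}\bigr)$. If $\sup_{\mathfrak B}\Lambda_\phi>\phi(0)+c$, or if $c=0$, then $\Lambda_\phi$ has an extremal.
\item[(b)] For real $\alpha$, the functional $\Lambda_{e^{\alpha t^2}}$ has an extremal if and only if $\alpha\le1$.
\item[(c)] The threshold in \emph{(a)} is sharp: there is a continuous $\phi$ with $\phi(0)=0$, $0\le\phi(t)<e^{t^2}$ and $\phi(t)e^{-t^2}\to1$ such that $\sup_{\mathfrak B}\Lambda_\phi=1=\phi(0)+c$ is not attained.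
\end{enumerate}
\end{theorem}

Part (c) shows that the growth of $\phi$ at infinity does not decide the question, so the numerical comparison $e>2$ is essential for Theorem~\ref{thm:exist}. The argument does not identify the extremal functions; in particular, we make no claim on whether $f(z)=z$ is one. The paper is self-contained, and the Chang--Marshall inequality is reproved along the way (Corollary~\ref{cor:CM}).

\section{Background on the Dirichlet space}\label{sec:background}

\emph{Boundary values.} A power series $F=\sum_{n\ge0}\beta_nz^n$ belongs to the Hardy space $H^2$ if $\sum|\beta_n|^2<\infty$. Such an $F$ has nontangential limits almost everywhere on $\mathbb T$, and the boundary function lies in $L^2(m)$ with Fourier coefficients $\beta_n$ for $n\ge0$ and $0$ for $n<0$. We write $\|\cdot\|_2$ for the norm of $L^2(m)$. By Parseval's identity, $\|f\|_2\le\|f\|$ for $f\in\mathcal D_0$.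

\emph{Weak convergence.} Every sequence in $\mathfrak B$ has a subsequence converging weakly to an element of $\mathfrak B$. A bounded sequence converges weakly if and only if each Taylor coefficient converges, because polynomials are dense in $\mathcal D_0$. If $f_n\to f$ weakly in $\mathfrak B$, then $\|f_n-f\|_2\to0$: the first $K$ coefficients converge, and the remaining ones contribute at most $\|f_n-f\|^2/K\le4/K$ to $\|f_n-f\|_2^2$. In particular $f_n\to f$ in measure, and almost everywhere along a subsequence.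

\emph{Two inequalities.} For $|x|=1$, $0\le r\le1$ and $|\theta|\le\pi$,
\begin{equation}\label{eq:elem}
|1-rx|\ge\tfrac12|1-x|,\qquad |1-e^{i\theta}|\ge\frac{2|\theta|}\pi .
\end{equation}
The first holds because $|1-x|\le|1-rx|+(1-r)\le2|1-rx|$; the second is the concavity of $2\sin(\theta/2)$ on $[0,\pi]$. All logarithms $\log\frac1{1-x}$ with $|x|\le1$, $x\ne1$, are principal values; their imaginary parts are at most $\pi/2$ in modulus, since $\operatorname{Re}(1-x)>0$.

\emph{M\"obius maps.} For $w\in\mathbb D$ let $\sigma_w(z)=\frac{w-z}{1-\bar wz}$. This is an automorphism of $\mathbb D$ with $\sigma_w\circ\sigma_w=\mathrm{id}$ and $\sigma_w(0)=w$. It maps $\mathbb T$ onto $\mathbb T$, preserves null sets and nontangential approach, and for Borel $A\subset\mathbb T$ and $F\ge0$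
\begin{equation}\label{eq:cov}
\int_{\sigma_w(A)}F\,dm=\int_A(F\circ\sigma_w)\,P_w\,dm,\qquad
P_w(\zeta)=|\sigma_w'(\zeta)|=\frac{1-|w|^2}{|1-\bar w\zeta|^2}=\frac{1-|w|^2}{|\zeta-w|^2}.
\end{equation}
The Dirichlet integral is invariant under this change of variables: $\|f\circ\sigma_w-f(w)\|=\|f\|$ for $f\in\mathcal D_0$. Finally, $1-\bar w\sigma_w(z)=\frac{1-|w|^2}{1-\bar wz}$. Taking logarithms, and fixing the branch at $z=0$, we obtain
\begin{equation}\label{eq:flip}
k_w\circ\sigma_w=k_w(w)-k_w .
\end{equation}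

\section{The model: normalized kernels}\label{sec:model}

For $0<r<1$ let
\[
L=\log\frac1{1-r^2},\qquad f_r=\frac{k_r}{\sqrt L},\qquad
U_r=\{e^{i\theta}:\cos\theta>r\},\qquad V_r=\{e^{i\theta}:\cos\theta<r\}.
\]

\begin{proposition}\label{prop:model}
We have $\|f_r\|=1$, and $|f_r|>\frac12\sqrt L$ on $U_r$. As $r\to1$, $f_r\to0$ weakly and
\[
\int_{U_r}e^{|f_r|^2}dm=\int_{V_r}e^{|f_r|^2}dm\longrightarrow1 .
\]
In particular $\Lambda(f_r)\to2$, so the constant in Theorem~\ref{thm:level} cannot be lowered.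
\end{proposition}

\begin{proof}
We have $\|k_r\|^2=L$, and the Taylor coefficients $r^k/(k\sqrt L)$ of $f_r$ tend to $0$ because $L\to\infty$. Let $u=\operatorname{Re}k_r=\log\frac1{|1-r\zeta|}$ on $\mathbb T$. Since $|1-re^{i\theta}|^2-(1-r^2)=2r(r-\cos\theta)$, we have $U_r=\{u>L/2\}$ and $V_r=\{u<L/2\}$. Hence $|f_r|\ge u/\sqrt L>\frac12\sqrt L$ on $U_r$.

By \eqref{eq:flip}, $f_r\circ\sigma_r=\sqrt L-k_r/\sqrt L$, so $|f_r\circ\sigma_r|^2=L-2u+|f_r|^2$. The Jacobian in \eqref{eq:cov} is $P_r=e^{-L+2u}$. The two factors cancel, and for every Borel set $A\subset\mathbb T$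
\begin{equation}\label{eq:symm}
\int_{\sigma_r(A)}e^{|f_r|^2}dm=\int_Ae^{L-2u+|f_r|^2}e^{-L+2u}dm=\int_Ae^{|f_r|^2}dm .
\end{equation}
Also $u\circ\sigma_r=L-u$ by \eqref{eq:flip}, so the involution $\sigma_r$ interchanges $U_r$ and $V_r$, and the two integrals in the statement are equal.

On $V_r$ we have $-\log2\le u<L/2$, so $u^2/L\le u/2$ where $u\ge0$. For $L\ge1$ this gives $|f_r|^2\le\frac12u^++(\log2)^2+\frac{\pi^2}4\le\frac12u^++3$, and $e^{u^+}\le2/|1-\zeta|$ by \eqref{eq:elem}. Thus $e^{|f_r|^2}\mathbf 1_{V_r}\le e^3(2/|1-\zeta|)^{1/2}$, which is integrable. For fixed $\zeta\ne1$, $k_r(\zeta)$ stays bounded and $\zeta\in V_r$ for $r$ near $1$, so the integrand tends to $1$. Dominated convergence finishes the proof.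
\end{proof}

To see where the escaping mass lies, let $A_\eta=\{\zeta\in\mathbb T:|\zeta-1|>\eta\}$. By \eqref{eq:symm} the set $\sigma_r(A_\eta)$ carries mass at least $m(A_\eta)$, which is close to $1$ for small $\eta$. For $\zeta\in A_\eta$, \eqref{eq:elem} gives
\[
|\sigma_r(\zeta)-1|=\frac{(1-r)|1+\zeta|}{|1-r\zeta|}\le\frac{4(1-r)}\eta,\qquad
\bigl|f_r(\sigma_r(\zeta))-\sqrt L\bigr|=\frac{|k_r(\zeta)|}{\sqrt L}\le\frac{C_\eta}{\sqrt L}.
\]
So the mass sits at the single level $s=\sqrt L$, in an arc of length comparable to $e^{-s^2}=1-r^2$, and there $f_r$ is almost equal to the constant $a=f_r(r)=\sqrt L$. The reason why the mass is at most $1$ is the following inequality, which holds for all of $\mathfrak B$.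

\begin{lemma}[Lebedev--Milin]\label{lem:LM}
For $f\in\mathfrak B$ and $a\in\mathbb C$,
\[
\int_{\mathbb T}e^{|f|^2-|f-a|^2}dm\le1,\qquad\text{and hence}\qquad\int_{\{|f-a|\le\delta\}}e^{|f|^2}dm\le e^{\delta^2}\quad(\delta>0).
\]
\end{lemma}

\begin{proof}
The exponent equals $2\operatorname{Re}(\bar af)-|a|^2$. Let $g=\bar af=\sum\alpha_jz^j$. Since $\|g\|\le|a|$, it suffices to show $\int|e^g|^2dm\le e^{\|g\|^2}$. Write $e^g=\prod_je^{\alpha_jz^j}=\sum_n\beta_nz^n$. Then $\beta_n=\sum\prod_j\alpha_j^{m_j}/m_j!$, where the sum runs over the sequences $(m_j)$ of nonnegative integers with $\sum jm_j=n$. Split each factor as $\frac{(\sqrt j\alpha_j)^{m_j}}{\sqrt{m_j!}}\cdot\frac1{j^{m_j/2}\sqrt{m_j!}}$ and apply the Cauchy--Schwarz inequality: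
\[
|\beta_n|^2\le\Bigl(\sum\prod_j\frac{(j|\alpha_j|^2)^{m_j}}{m_j!}\Bigr)\Bigl(\sum\prod_j\frac1{j^{m_j}m_j!}\Bigr).
\]
The last sum is the coefficient of $z^n$ in $\exp(\sum z^j/j)=1/(1-z)$, which is $1$. Summing over $n$ removes the constraint on $(m_j)$ and gives $\sum|\beta_n|^2\le\prod_je^{j|\alpha_j|^2}=e^{\|g\|^2}$. So $e^g\in H^2$, its boundary function is the exponential of that of $g$, and Parseval's identity gives the first inequality. The second follows because $e^{|f|^2}\le e^{\delta^2}e^{|f|^2-|f-a|^2}$ where $|f-a|\le\delta$.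
\end{proof}

Equality holds for $f=f_r$, $a=\sqrt L$: then $e^g=1/(1-rz)$ and $\int|e^g|^2dm=e^L$. The second form of the lemma is robust. Near height $s$, a change of $1/s$ in $|f|$ changes $e^{|f|^2}$ by a factor of about $e^2$, so a direct evaluation of the mass would require $f$ to precision $o(1/s)$; the lemma requires only $|f-a|\le\delta$.

It remains to show that every weakly null sequence which carries escaping mass looks like the model. Section~\ref{sec:levels} shows that the mass lies in a window of width $O(1/s)$ around one level $s$. Section~\ref{sec:conc} shows that it lies in one arc of length $O(e^{-s^2})$, that $f$ is close in norm to a normalized kernel, and hence that $f$ is nearly constant on the arc. Lemma~\ref{lem:LM} then bounds the mass by $1$.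

\section{Logarithmic energy and level sets}\label{sec:levels}

\subsection{Test functions}
The bound for $|f(w)|$ came from pairing $f$ with $k_w$. To bound boundary values on a set $E$, we pair $f$ with an average over $\zeta\in E$ of the functions $\log\frac1{1-\bar\zeta z}$, each multiplied by the phase of $f(\zeta)$. The norm of such an average is a logarithmic energy. Put
\[
N(\zeta,\zeta')=\log\frac2{|\zeta-\zeta'|}\ge0\quad(\zeta,\zeta'\in\mathbb T),\qquad C_1=\frac\pi2+\log2,\qquad C_0=1+C_1 .
\]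

\begin{lemma}\label{lem:pot}
If $E\subset\mathbb T$ has $m(E)>0$, then for all $\zeta\in\mathbb T$
\[
\frac1{m(E)}\int_EN(\zeta,\zeta')\,dm(\zeta')\le\log\frac1{m(E)}+1 .
\]
\end{lemma}

\begin{proof}
Let $\ell=m(E)$ and let $I$ be the arc centered at $\zeta$ with $m(I)=\ell$. If $\lambda$ is the value of $N(\zeta,\cdot)$ at the endpoints of $I$, then $N(\zeta,\cdot)\ge\lambda$ on $I$ and $N(\zeta,\cdot)\le\lambda$ off $I$. Since $m(E\setminus I)=m(I\setminus E)$, the integral over $E$ is at most the integral over $I$. By \eqref{eq:elem} the mean of $N(\zeta,\cdot)$ over $I$ is at most $\frac1{\pi\ell}\int_0^{\pi\ell}\log\frac\pi\theta\,d\theta=\log\frac1\ell+1$.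
\end{proof}

\begin{lemma}\label{lem:test}
Let $f\in\mathfrak B$, let $\mu$ be a positive measure on $\mathbb T$ with bounded density with respect to $m$, carried by $\{f\ne0\}$, and let
\[
\chi=\frac f{|f|},\qquad g_\mu(z)=\int\chi(\zeta)\log\frac1{1-\bar\zeta z}\,d\mu(\zeta).
\]
Then $g_\mu\in\mathcal D_0$, $\langle f,g_\mu\rangle=\int|f|\,d\mu$, and
\begin{equation}\label{eq:energy}
\begin{split}
\Bigl(\int|f|\,d\mu\Bigr)^2\le\|g_\mu\|^2&\le\iint N(\zeta,\zeta')\operatorname{Re}\bigl(\chi(\zeta)\overline{\chi(\zeta')}\bigr)\,d\mu\,d\mu+C_1\mu(\mathbb T)^2\\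
&\le\iint N\,d\mu\,d\mu+C_1\mu(\mathbb T)^2 .
\end{split}
\end{equation}
\end{lemma}

\begin{proof}
Let $\rho=\chi\,d\mu/dm$, a bounded function with Fourier coefficients $\hat\rho(k)=\int\rho\,\bar\zeta^kdm$. Expanding the logarithm gives $g_\mu=\sum_{k\ge1}\hat\rho(k)z^k/k$, so $\|g_\mu\|^2=\sum_{k\ge1}|\hat\rho(k)|^2/k<\infty$. By Parseval's identity $\langle f,g_\mu\rangle=\sum a_k\overline{\hat\rho(k)}=\int f\bar\rho\,dm=\int|f|\,d\mu$, and the first inequality in \eqref{eq:energy} follows from $\|f\|\le1$. For $0<r<1$,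
\[
\sum_{k\ge1}\frac{r^k|\hat\rho(k)|^2}k=\iint\rho(\zeta)\overline{\rho(\zeta')}\log\frac1{1-r\bar\zeta\zeta'}\,dm\,dm .
\]
By \eqref{eq:elem}, the real part of the logarithm lies between $-\log2$ and $N(\zeta,\zeta')$, so the logarithm is at most $N+C_1$ in modulus; this is integrable by Lemma~\ref{lem:pot} with $E=\mathbb T$. Letting $r\to1$ we get the same identity with $r=1$, whose left side is $\|g_\mu\|^2$. Now write $\chi(\zeta)\overline{\chi(\zeta')}=e^{i\Delta}$ and $\log\frac1{1-\bar\zeta\zeta'}=N-\log2+i\gamma$ with $|\gamma|\le\pi/2$. The real part of the product is $N\cos\Delta-\log2\cos\Delta-\gamma\sin\Delta\le N\cos\Delta+C_1$. The last inequality in \eqref{eq:energy} holds because $N\ge0$.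
\end{proof}

\subsection{One level and two levels}
Fix $f\in\mathfrak B$. For $t>0$ put
\[
E_t=\{\zeta\in\mathbb T:|f(\zeta)|\ge t\},\qquad \ell_t=\log\frac1{m(E_t)}\in[0,\infty],\qquad x_t=\ell_t-t^2+C_0 ,
\]
so that
\begin{equation}\label{eq:def}
e^{t^2}m(E_t)=e^{C_0-x_t}.
\end{equation}
We call $x_t$ the \emph{deficiency} at level $t$. We shall see that $x_t\ge0$, which is the precise form of the heuristic in the introduction. This alone does not bound $\Lambda(f)$, since $\Lambda(f)=1+\int_0^\infty2te^{t^2}m(E_t)\,dt$ and $\int2t\,dt$ diverges. What is needed is that a unit vector cannot have small deficiency at two distant levels. For point evaluations this is visible at once. Let $0<w<w'<1$, $s=\|k_w\|$, $t=\|k_{w'}\|$. Since $1-ww'\ge1-w\ge\frac12(1-w^2)$, we have $\langle k_w,k_{w'}\rangle\le s^2+\log2$, and so $|f(w)+f(w')|^2\le3s^2+t^2+2\log2$. If $f(w)=s$ and $f(w')=t$, the left side exceeds $3s^2+t^2$ by $2s(t-s)$, which forces $s(t-s)\le\log 2$. The next lemma is the same computation for level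 sets.

\begin{lemma}\label{lem:two}
$x_t\ge0$ for $t>0$, and $2s(t-s)\le3x_s+x_t$ for $0<s<t$.
\end{lemma}

\begin{proof}
If $m(E_t)=0$, then $x_t=\infty$ and there is nothing to prove. Let $m(E_t)>0$; then $m(E_s)>0$, and we let $\nu_t$, $\nu_s$ be the normalized restrictions of $m$ to $E_t$, $E_s$. With $\mu=\nu_t$, \eqref{eq:energy} and Lemma~\ref{lem:pot} give $t^2\le\ell_t+1+C_1$, which is $x_t\ge0$. With $\mu=\nu_s+\nu_t$ we have $\int|f|\,d\mu\ge s+t$ and $\mu(\mathbb T)=2$. In the two cross terms of $\iint N\,d\mu\,d\mu$ we integrate first against $\nu_s$, which has the smaller bound in Lemma~\ref{lem:pot}. This gives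
\[
(s+t)^2\le(\ell_s+1)+2(\ell_s+1)+(\ell_t+1)+4C_1=3\ell_s+\ell_t+4C_0=3(s^2+x_s)+t^2+x_t ,
\]
and $(s+t)^2-3s^2-t^2=2s(t-s)$.
\end{proof}

\subsection{The principal level}
The lemma is strongest when one of the two levels has nearly the smallest deficiency. Suppose $m(E_1)>0$, so that $x_1<\infty$, and choose a \emph{principal level} $s=s(f)\ge1$ with $x_s\le\inf_{t\ge1}x_t+1$. Then $x_t\ge x_s-1$ for $t\ge1$. For $t>s$, Lemma~\ref{lem:two} gives $2s(t-s)\le4x_t+3$; for $1\le t<s$ it gives $2t(s-t)\le4x_t+1$. Hence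
\begin{equation}\label{eq:growth}
x_t\ge\tfrac12s(t-s)-1\quad(t>s),\qquad x_t\ge\tfrac12t(s-t)-1\quad(1\le t<s).
\end{equation}
The deficiency therefore grows on the scale $|t-s|\sim1/s$. To turn this into integral bounds, define for $Y\ge-1$ and $R>0$
\begin{align*}
\Omega(Y)&=\int_0^\infty2(1+v)e^{-\max(Y,\frac v2-1)}dv+\int_0^\infty2e^{-\max(Y,\frac v4-1)}dv+\int_1^\infty2te^{-\max(Y,\frac t2-1)}dt,\\
\omega(R)&=e^{C_0+1}\Bigl(e^{-R/2}+\int_R^\infty2(1+v)e^{-v/2}dv+\int_R^\infty2e^{-v/4}dv\Bigr).
\end{align*}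
Then $\Omega(Y)\le\Omega(-1)<\infty$, $\Omega(Y)\to0$ as $Y\to\infty$ by dominated convergence, and $\omega(R)\to0$ as $R\to\infty$.

\begin{proposition}\label{prop:tail}
Let $f\in\mathfrak B$ with $m(E_1)>0$, and let $s=s(f)$.
\begin{enumerate}
\item[(i)] $\displaystyle\int_{\{|f|\ge1\}}e^{|f|^2}dm\le e\,m(E_1)+e^{C_0}\Omega(x_s-1)$.
\item[(ii)] If $s\ge2$ and $R>0$, then
\[
\int_{\{|f|\ge1,\ ||f|-s|>R/s\}}e^{|f|^2}dm\le\omega(R)+e\,m(E_1)+e^{C_0}\int_1^\infty2te^{1-ts/4}dt .
\]
\end{enumerate}
\end{proposition}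

\begin{proof}
Let $1\le M<M'\le\infty$. Write $e^{|f|^2}=e^{M^2}+\int_M^{|f|}2te^{t^2}dt$ on $\{M\le|f|<M'\}$ and integrate; by Fubini's theorem and \eqref{eq:def},
\begin{equation}\label{eq:layer}
\int_{\{M\le|f|<M'\}}e^{|f|^2}dm\le e^{M^2}m(E_M)+e^{C_0}\int_M^{M'}2te^{-x_t}dt .
\end{equation}
We estimate the last integrand on three ranges by means of \eqref{eq:growth}.
\begin{itemize}
\item On $[s,\infty)$ put $t=s+v/s$. Then $2t\,dt=2(1+v/s^2)\,dv\le2(1+v)\,dv$ and $x_t\ge\frac v2-1$.
\item On $[\max(1,s/2),s]$ put $t=s-v/s$. Then $2t\,|dt|\le2\,dv$ and $x_t\ge\frac12\cdot\frac s2\cdot\frac vs-1=\frac v4-1$.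
\item On $[1,s/2]$, which is empty unless $s\ge2$, we have $s-t\ge s/2$, so $x_t\ge\frac{ts}4-1\ge\frac t2-1$.
\end{itemize}
For (i), take $M=1$, $M'=\infty$, and use $x_t\ge x_s-1\ge-1$ together with these bounds. For (ii), first take $M=s+R/s$, $M'=\infty$. Here $v\ge R$, and $e^{M^2}m(E_M)=e^{C_0-x_M}\le e^{C_0+1-R/2}$; this gives the first two terms of $\omega(R)$. Then, if $s-R/s>1$, take $M=1$, $M'=s-R/s$. The part of $[M,M']$ in the second range has $v\ge R$ and gives the third term of $\omega(R)$; the part in the third range gives the last integral in (ii).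
\end{proof}

\begin{corollary}[Chang--Marshall inequality]\label{cor:CM}
$\sup_{\mathfrak B}\Lambda<\infty$.
\end{corollary}

\begin{proof}
We have $\int_{\{|f|<1\}}e^{|f|^2}dm\le e\,(1-m(E_1))$. So $\Lambda(f)\le e$ if $m(E_1)=0$, and $\Lambda(f)\le e+e^{C_0}\Omega(-1)$ otherwise.
\end{proof}

\section{The concentration level}\label{sec:conc}

By Proposition~\ref{prop:tail}(i), mass can escape only if the deficiency at the principal level stays bounded. We study functions with a high level of bounded deficiency. In the three lemmas below, $X\ge0$ is fixed, and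
\begin{equation}\label{eq:standing}
f\in\mathfrak B,\qquad s\ge s_0,\qquad x_s\le X,\qquad\varepsilon=e^{-s^2},
\end{equation}
where $s_0\ge2$ depends only on $X$ and is chosen in Lemma~\ref{lem:kernel}. The letter $C$ denotes constants depending only on $X$, and $C_R$ constants depending only on $X$ and $R$; both may change from line to line. Let $c_1=e^{C_0-X}$, and for $0\le R<s^2$ let $E^R=E_{s-R/s}$, so $E^0=E_s\subset E^R$. By \eqref{eq:def}, $x_s\le X$, $x_{s-R/s}\ge0$ and $(s-R/s)^2\ge s^2-2R$,
\begin{equation}\label{eq:size}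
c_1\varepsilon\le m(E_s)\le m(E^R)\le e^{C_0+2R}\varepsilon .
\end{equation}

\subsection{One arc}
Lemma~\ref{lem:LM} controls the set where $f$ is near one constant. If the level set were spread over several distant arcs, $f$ could be near a different constant on each. This is excluded by energy: \eqref{eq:energy} forces the energy of $E^R$ to be at least $s^2-C_R$, a set of measure about $\varepsilon$ has energy at most $s^2+C$, and each pair of points at distance $T\varepsilon$ loses $\log T$.

\begin{lemma}\label{lem:local}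
There are $T_0>1$, depending only on $X$, and $\zeta_0\in E_s$ such that the set $G=E_s\cap\{|\zeta-\zeta_0|<T_0\varepsilon\}$ has $m(G)\ge\frac12c_1\varepsilon$, and such that for $0\le R<s^2$ and $T\ge T_0$
\begin{equation}\label{eq:far}
m\bigl(E^R\cap\{|\zeta-\zeta_0|\ge2T\varepsilon\}\bigr)\le\frac{C_R\,\varepsilon}{\log T}.
\end{equation}
\end{lemma}

\begin{proof}
Let $\nu_R$ be the normalized restriction of $m$ to $E^R$. By \eqref{eq:energy}, $s^2-2R\le\iint N\,d\nu_R\,d\nu_R+C_1$. For $T>1$, writing $N=\log\frac2\varepsilon+\log\frac\varepsilon{|\zeta-\zeta'|}$, we have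
\[
N\le s^2+\log2+\log^+\frac\varepsilon{|\zeta-\zeta'|}-(\log T)\,\mathbf 1_{\{|\zeta-\zeta'|\ge T\varepsilon\}} .
\]
By \eqref{eq:elem}, $\int\log^+\frac\varepsilon{|\zeta-\zeta'|}\,dm(\zeta')\le\frac1\pi\int_0^{\pi\varepsilon/2}\log\frac{\pi\varepsilon}{2\theta}\,d\theta=\frac\varepsilon2$, so by \eqref{eq:size} the $\log^+$ term contributes at most $1/(2c_1)$ to the double integral. The terms $s^2$ cancel, and
\begin{equation}\label{eq:pairs}
(\nu_R\times\nu_R)\bigl(|\zeta-\zeta'|\ge T\varepsilon\bigr)\le\frac{2R+C_1+\log2+1/(2c_1)}{\log T}.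
\end{equation}
Choose $T_0$ so that the right side is at most $\frac12$ for $R=0$, $T=T_0$. By Fubini's theorem there is $\zeta_0\in E_s$ with $\nu_0(|\zeta-\zeta_0|\ge T_0\varepsilon)\le\frac12$, and then $m(G)\ge\frac12m(E_s)\ge\frac12c_1\varepsilon$.

Let $F$ be the set in \eqref{eq:far}. For $\zeta\in G$ and $\zeta'\in F$ we have $|\zeta-\zeta'|\ge2T\varepsilon-T_0\varepsilon\ge T\varepsilon$, so $\nu_R(G)\nu_R(F)\le C_R/\log T$ by \eqref{eq:pairs}. By \eqref{eq:size}, $\nu_R(G)\ge\frac12c_1e^{-C_0-2R}$ and $m(F)\le e^{C_0+2R}\varepsilon\,\nu_R(F)$.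
\end{proof}

\subsection{One kernel}
So far we know only the modulus of $f$. To control $f$ itself we use near equality in the Cauchy--Schwarz inequality, which makes $f$ nearly proportional to its test function on $G$, and the sharper middle term in \eqref{eq:energy}, which forces the phase $\chi$ to be nearly constant on $G$. An average of boundary kernels over a set of size $\varepsilon$ with constant phase is close to the kernel at a point at depth $\varepsilon$ below it.

\begin{lemma}\label{lem:kernel}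
Let $w=(1-\varepsilon)\zeta_0$. If $s_0$ is large enough, there is $\lambda\in\mathbb T$ such that $f=\frac\lambda sk_w+\xi$ with $\|\xi\|\le C/s$.
\end{lemma}

\begin{proof}
Let $\nu$ be the normalized restriction of $m$ to $G$ and $g=g_\nu$. Then $\langle f,g\rangle=\int|f|\,d\nu\ge s$. By \eqref{eq:energy}, Lemma~\ref{lem:pot} and $\log\frac1{m(G)}\le s^2+\log\frac2{c_1}$,
\begin{equation}\label{eq:chain}
s^2\le\|g\|^2\le\iint N\operatorname{Re}(\chi\overline{\chi'})\,d\nu\,d\nu+C_1\le\iint N\,d\nu\,d\nu+C_1\le s^2+C ,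
\end{equation}
where $\chi'=\chi(\zeta')$. First,
\[
\Bigl\|f-\frac gs\Bigr\|^2=\|f\|^2-\frac2s\langle f,g\rangle+\frac{\|g\|^2}{s^2}\le1-2+\frac{s^2+C}{s^2}=\frac C{s^2}.
\]
Second, \eqref{eq:chain} gives $\iint N\,(1-\operatorname{Re}(\chi\overline{\chi'}))\,d\nu\,d\nu\le C$. On $G\times G$ we have $|\zeta-\zeta'|<2T_0\varepsilon$, so $N\ge s^2-\log T_0\ge s^2/2$ if $s_0^2\ge2\log T_0$. With $b=\int\chi\,d\nu$ we obtain
\[
1-|b|^2=\iint\bigl(1-\operatorname{Re}(\chi\overline{\chi'})\bigr)\,d\nu\,d\nu\le\frac C{s^2}.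
\]
Take $s_0$ so large that this bound is less than $1$; then $b\ne0$, and we put $\lambda=b/|b|$. Since $|b|\le1$, we have $|b|\ge|b|^2\ge1-C/s^2$.

For $\zeta\in G$ we have $\varepsilon\le|\zeta-w|\le(T_0+1)\varepsilon$ and $|1-\bar\zeta w|=|\zeta-w|$, so $\bigl|\log\frac1{1-\bar\zeta w}-s^2\bigr|\le\log(T_0+1)+\frac\pi2$. Integrating against $\chi\,d\nu$ gives $|g(w)-bs^2|\le C$, hence $\operatorname{Re}(\bar\lambda g(w))\ge|b|s^2-C\ge s^2-C$. Since $1-|w|^2=\varepsilon(2-\varepsilon)\ge\varepsilon$, we have $\|k_w\|^2\le s^2$. Therefore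
\[
\|g-\lambda k_w\|^2=\|g\|^2-2\operatorname{Re}(\bar\lambda g(w))+\|k_w\|^2\le(s^2+C)-2(s^2-C)+s^2\le C ,
\]
and $\xi=(f-g/s)+(g-\lambda k_w)/s$ has norm at most $C/s$.
\end{proof}

\subsection{One value}
The bound $\|\xi\|_2\le C/s$ is useless on an arc of measure $\varepsilon=e^{-s^2}$. As in the model, we magnify the arc by $\sigma_w$: this does not change the Dirichlet norm, and it turns the arc into a set of measure of order one.

\begin{lemma}\label{lem:const}
Let $a=f(w)$. For all $\delta,T>0$,
\begin{equation}\label{eq:near}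
m\bigl(\{|\zeta-\zeta_0|<2T\varepsilon,\ |f-a|>\delta\}\bigr)\le\frac{C(2T+1)^2\varepsilon}{\delta^2s^2}.
\end{equation}
\end{lemma}

\begin{proof}
Let $h=f\circ\sigma_w-a$. By Lemma~\ref{lem:kernel} and \eqref{eq:flip},
\[
h=-\frac\lambda sk_w+\bigl(\xi\circ\sigma_w-\xi(w)\bigr).
\]
The bracket has Dirichlet norm $\|\xi\|\le C/s$, hence $L^2$ norm at most $C/s$. Although $\|k_w\|$ is large, $\|k_w\|_2^2\le\sum k^{-2}$. So $\|h\|_2\le C/s$. Let $A$ be the set in \eqref{eq:near}. On $A$ we have $|\zeta-w|\le(2T+1)\varepsilon$, so $P_w\ge\frac\varepsilon{(2T+1)^2\varepsilon^2}$. By \eqref{eq:cov}, $\int_AP_w\,dm=m(\sigma_w(A))$, and $\sigma_w(A)=\sigma_w^{-1}(A)\subset\{|h|>\delta\}$ up to a null set. By Chebyshev's inequality,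
\[
m(A)\le(2T+1)^2\varepsilon\int_AP_w\,dm\le(2T+1)^2\varepsilon\,m(|h|>\delta)\le\frac{C(2T+1)^2\varepsilon}{\delta^2s^2}.\qedhere
\]
\end{proof}

\subsection{Proof of Theorem~\ref{thm:level}}
Sharpness is Proposition~\ref{prop:model}. For the upper bound, let $f_n\to0$ weakly in $\mathfrak B$, and pass to a subsequence along which $\Lambda(f_n)$ converges to the original upper limit. Since $\|f_n\|_2\to0$, Chebyshev's inequality and $1\le e^y\le1+(e-1)y$ for $0\le y\le1$ give
\begin{equation}\label{eq:bulk}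
m(|f_n|\ge1)\to0,\qquad\int_{\{|f_n|<1\}}e^{|f_n|^2}dm\to1 .
\end{equation}
This is the only use of the weak convergence; the constant sequence $f_n=z$, with $\Lambda=e$, shows that it cannot be dropped.

If $m(|f_n|\ge1)=0$ for infinitely many $n$, then $\lim\Lambda(f_n)=1$ by \eqref{eq:bulk}. Otherwise the principal levels $s_n=s(f_n)$ are defined for large $n$. If the deficiencies $x_{s_n}$ of $f_n$ are unbounded, they tend to infinity along a subsequence, and again $\lim\Lambda(f_n)=1$, by Proposition~\ref{prop:tail}(i) and \eqref{eq:bulk}. So assume $x_{s_n}\le X<\infty$. Since $s_n\ge1$,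
\[
s_n^2=\ell_{s_n}+C_0-x_{s_n}\ge\log\frac1{m(|f_n|\ge1)}+C_0-X\to\infty ,
\]
and \eqref{eq:standing} holds for $f=f_n$, $s=s_n$ and large $n$. We suppress $n$.

Fix $R>0$, $\delta>0$, $T\ge T_0$, and let $n$ be so large that $s^2>R$. A point with $|f|\ge1$ has either $||f|-s|>R/s$, or $|f-a|\le\delta$, or neither. Hence $\Lambda(f)\le I_1+I_2+I_3+I_4$, where $I_j$ is the integral of $e^{|f|^2}$ over $S_j$ and
\begin{align*}
S_1&=\{|f|<1\},& S_2&=\{|f|\ge1,\ ||f|-s|>R/s\},\\
S_3&=\{|f-a|\le\delta\},& S_4&=\{||f|-s|\le R/s,\ |f-a|>\delta\}.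
\end{align*}
By \eqref{eq:bulk}, $I_1\to1$. By Proposition~\ref{prop:tail}(ii), $\limsup I_2\le\omega(R)$, because $m(E_1)\to0$ and $\int_1^\infty2te^{1-ts/4}dt\to0$ as $s\to\infty$. By Lemma~\ref{lem:LM}, $I_3\le e^{\delta^2}$. Finally, $S_4\subset E^R$ and $|f|\le s+R/s$ on $S_4$. Splitting $S_4$ according to whether $|\zeta-\zeta_0|\ge2T\varepsilon$, and using \eqref{eq:far}, \eqref{eq:near} and $e^{s^2}\varepsilon=1$, we get
\[
I_4\le e^{2R+R^2/s^2}\Bigl(\frac{C_R}{\log T}+\frac{C(2T+1)^2}{\delta^2s^2}\Bigr),\qquad\limsup I_4\le\frac{e^{2R}C_R}{\log T}.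
\]
Thus $\lim\Lambda(f_n)\le1+\omega(R)+e^{\delta^2}+e^{2R}C_R/\log T$. Let $T\to\infty$, then $R\to\infty$, then $\delta\to0$. \qed

\section{Existence of an extremal}\label{sec:exist}

Theorem~\ref{thm:level} handles the weak limit $0$. A nonzero weak limit $f$ uses up part of the norm, so the remainders $f_n-f$ lie in a ball of radius less than $1$, where the exponent is no longer critical. We use Vitali's convergence theorem in the following form: if $F_n\to F$ almost everywhere and $\sup_n\int|F_n|^pdm<\infty$ for some $p>1$, then $\int F_n\,dm\to\int F\,dm$.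

\begin{lemma}\label{lem:weak}
\begin{enumerate}
\item[(a)] $e^{q|f|^2}\in L^1(m)$ for all $f\in\mathcal D_0$ and $q>0$.
\item[(b)] If $f_n\in\mathfrak B$ and $f_n\to f\ne0$ weakly, then there are $p>1$ and $n_0$ with $\sup_{n\ge n_0}\int e^{p|f_n|^2}dm<\infty$. Consequently $\Lambda_\phi(f_n)\to\Lambda_\phi(f)$ for every continuous $\phi$ with $|\phi(t)|\le Be^{t^2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $f=P+h$, where $P$ is a Taylor polynomial of $f$ of degree so high that $\sqrt{2q}\,h\in\mathfrak B$. From $|f|^2\le2|P|^2+2|h|^2$ we get $e^{q|f|^2}\le e^{2q\max_{\mathbb T}|P|^2}e^{|\sqrt{2q}\,h|^2}$, which is integrable by Corollary~\ref{cor:CM}.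

(b) Let $g_n=f_n-f$. Since $\langle f_n,f\rangle\to\|f\|^2$, the quantity $\|g_n\|^2=\|f_n\|^2-2\operatorname{Re}\langle f_n,f\rangle+\|f\|^2$ has upper limit at most $1-\|f\|^2$. So $\|g_n\|^2\le\kappa:=1-\frac12\|f\|^2<1$ for $n\ge n_0$; here $f\ne0$ is used. Choose $p,p_1>1$ and $\eta>0$ with $pp_1(1+\eta)\kappa\le1$, and let $1/p_1+1/p_1'=1$. From $|f_n|^2\le(1+\eta)|g_n|^2+(1+\frac1\eta)|f|^2$ and H\"older's inequality,
\[
\int e^{p|f_n|^2}dm\le\Bigl(\int e^{pp_1(1+\eta)|g_n|^2}dm\Bigr)^{1/p_1}\Bigl(\int e^{pp_1'(1+1/\eta)|f|^2}dm\Bigr)^{1/p_1'} .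
\]
The first factor is at most $(\sup_{\mathfrak B}\Lambda)^{1/p_1}$ because $\sqrt{pp_1(1+\eta)}\,g_n\in\mathfrak B$, and the second is finite by (a). Every subsequence of $(f_n)$ has a further subsequence converging to $f$ almost everywhere. Along it $\phi(|f_n|)\to\phi(|f|)$ almost everywhere with $\int|\phi(|f_n|)|^pdm\le B^p\int e^{p|f_n|^2}dm$ bounded, so $\Lambda_\phi(f_n)\to\Lambda_\phi(f)$ by Vitali's theorem. As the limit does not depend on the subsequence, the whole sequence converges.
\end{proof}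

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
Let $S=\sup_{\mathfrak B}\Lambda<\infty$, let $\Lambda(f_n)\to S$, and pass to a subsequence with $f_n\to f\in\mathfrak B$ weakly. Since $S\ge\Lambda(z)=e>2$, Theorem~\ref{thm:level} excludes $f=0$. By Lemma~\ref{lem:weak}(b), $\Lambda(f)=\lim\Lambda(f_n)=S$, so $f$ is an extremal.

Let $f$ be any extremal. Then $f\ne0$, since $\Lambda(0)=1<S$, and so $\|f\|_2>0$ and $|f|>0$ on a set of positive measure. If $\|f\|<1$, then $f/\|f\|\in\mathfrak B$ and $\Lambda(f/\|f\|)>\Lambda(f)=S$, which is impossible. Hence $\|f\|=1$. For the subsequence above, $\|f_n-f\|^2\le2-2\operatorname{Re}\langle f_n,f\rangle\to0$.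
\end{proof}

\section{General weights}\label{sec:general}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
By Corollary~\ref{cor:CM}, $\Lambda_\phi$ is bounded on $\mathfrak B$. Let $f_n\to0$ weakly in $\mathfrak B$ and $\eta>0$. Pick $M>0$ with $\phi(t)\le(c+\eta)e^{t^2}$ for $t\ge M$. Then
\[
\Lambda_\phi(f_n)\le\int_{\{|f_n|<M\}}\phi(|f_n|)\,dm+(c+\eta)\Bigl(\Lambda(f_n)-\int_{\{|f_n|<M\}}e^{|f_n|^2}dm\Bigr).
\]
The functions $\phi\mathbf 1_{[0,M)}$ and $e^{t^2}\mathbf 1_{[0,M)}$ are bounded and continuous at $0$, and $f_n\to0$ in measure, so the two integrals tend to $\phi(0)$ and $1$. By Theorem~\ref{thm:level} the bracket has upper limit at most $1$, and $c+\eta>0$. Letting $\eta\to0$ we obtain $\limsup\Lambda_\phi(f_n)\le\phi(0)+c$.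

If $\sup\Lambda_\phi>\phi(0)+c$, a weakly convergent subsequence of a maximizing sequence therefore has a nonzero limit, which is an extremal by Lemma~\ref{lem:weak}(b). If $c=0$, note that $\sup\Lambda_\phi\ge\Lambda_\phi(0)=\phi(0)$; either equality holds and $0$ is an extremal, or the previous case applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
For $\alpha\le0$ the functional is at most $1$, its value at $0$. For $0<\alpha<1$ part (a) applies with $B=1$, $c=0$. The case $\alpha=1$ is Theorem~\ref{thm:exist}. For $\alpha>1$, Proposition~\ref{prop:model} gives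
\[
\Lambda_{e^{\alpha t^2}}(f_r)\ge e^{(\alpha-1)L/4}\int_{U_r}e^{|f_r|^2}dm\to\infty\qquad(r\to1),
\]
so the supremum is infinite, while each $f\in\mathfrak B$ gives a finite value by Lemma~\ref{lem:weak}(a). There is no extremal.
\end{proof}

For part (c) we look for $\phi=\psi e^{t^2}$ with $\psi=0$ on $[0,1]$ and $\psi$ increasing to $1$. The kernels $f_r$ then give values tending to $1$, and we need $\Lambda_\phi(f)<1$ for each single $f$. The bound $\Lambda_\phi(f)\le\int_{\{|f|\ge1\}}e^{|f|^2}dm$ is not enough: the right side is $e$ for $f=z$. However, a function with a fixed amount of mass above a high level $\tau$ has total mass at most $1+o(1)$ above level $1$, while most of that mass lies below the level where the function's tail runs out and is damped by $\psi$. It suffices to let $1-\psi$ decay more slowly than the $o(1)$.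

\begin{proof}[Proof of Theorem~\ref{thm:general}(c)]
For $f\in\mathfrak B$ and $\tau\ge1$ let $M_f(\tau)=\int_{\{|f|\ge\tau\}}e^{|f|^2}dm$, and put
\[
H(\tau)=\sup\bigl\{M_f(1):\ f\in\mathfrak B,\ M_f(\tau)\ge\tfrac14\bigr\}.
\]
The set of admissible $f$ contains $f_r$ for $r$ near $1$ by Proposition~\ref{prop:model}, and it shrinks as $\tau$ grows. So $H$ is nonincreasing, and it is finite by Corollary~\ref{cor:CM}.

\emph{Claim: $\lim_{\tau\to\infty}H(\tau)\le1$.} Otherwise there are $\delta>0$, $\tau_k\to\infty$ and $f_k\in\mathfrak B$ with $M_{f_k}(\tau_k)\ge\frac14$ and $M_{f_k}(1)\ge1+\delta$, and we may assume $f_k\to f$ weakly. If $f\ne0$, Lemma~\ref{lem:weak}(b) gives $M_{f_k}(\tau_k)\le e^{-(p-1)\tau_k^2}\int e^{p|f_k|^2}dm\to0$, contradicting the first inequality. If $f=0$, Theorem~\ref{thm:level} and \eqref{eq:bulk} give $\limsup M_{f_k}(1)\le2-1$, contradicting the second.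

Thus $\gamma(\tau)=\max(H(\tau)-1,0)$ is bounded and nonincreasing with limit $0$. To get a continuous positive majorant, put
\[
\bar\gamma(\tau)=\frac1\tau+\int_{\tau-1}^\tau\gamma(\max(v,1))\,dv\qquad(\tau\ge1).
\]
This function is continuous, nonincreasing, positive, tends to $0$, and is at least $\gamma(\tau)$ because $\max(v,1)\le\tau$ in the integral. Define
\[
\psi(t)=\frac{\min((t-1)^+,1)}{1+\frac43\bar\gamma(\max(t-1,1))},\qquad\phi(t)=\psi(t)e^{t^2}.
\]
The numerator is nondecreasing and the denominator is nonincreasing and greater than $1$. So $\psi$ is continuous and nondecreasing, $0\le\psi<1$, $\psi=0$ on $[0,1]$, and $\psi(t)\to1$. Hence $\phi(0)=0$, $0\le\phi<e^{t^2}$ and $c=1$.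

\emph{$\Lambda_\phi(f)<1$ for every $f\in\mathfrak B$.} If $M_f(1)<\frac14$, then $\Lambda_\phi(f)\le M_f(1)<1$. Otherwise let $\tau\ge1$ be the largest number with $M_f(\tau)\ge\frac14$. It exists: $M_f$ is nonincreasing, tends to $0$ because $e^{|f|^2}\in L^1(m)$, and is left-continuous because $\{|f|\ge\tau\}=\bigcap_{\tau'<\tau}\{|f|\ge\tau'\}$. Put $J=M_f(\tau+1)<\frac14$, $I=M_f(1)\le H(\tau)\le1+\gamma(\tau)$, and $\psi_0=\psi(\tau+1)=(1+\frac43\bar\gamma(\tau))^{-1}<1$. Using $\psi\le\psi_0$ on $[1,\tau+1)$ and $\psi\le1$ beyond,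
\[
\Lambda_\phi(f)\le\psi_0(I-J)+J=\psi_0I+(1-\psi_0)J<\psi_0(1+\gamma(\tau))+\frac{1-\psi_0}4=\frac14+\frac34\psi_0\Bigl(1+\frac43\gamma(\tau)\Bigr)\le1 .
\]

\emph{$\sup\Lambda_\phi=1$.} By Proposition~\ref{prop:model} and the monotonicity of $\psi$,
\[
\Lambda_\phi(f_r)\ge\psi\bigl(\tfrac12\sqrt L\bigr)\int_{U_r}e^{|f_r|^2}dm\to1\qquad(r\to1).
\]
So the supremum equals $1=\phi(0)+c$ and is not attained.
\end{proof}

\begin{thebibliography}{1}
\bibitem{sym}
\emph{Symmetrization, Green's Functions, Harmonic Measures and Difference Equations},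
\texttt{https://open.library.ubc.ca/\allowbreak media/\allowbreak download/\allowbreak pdf/\allowbreak 831/\allowbreak 1.0079810/1}.
\end{thebibliography}
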